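# Busemann area and line counts: why a Crofton formula fails for most norms

## 1. A guess: every normed area counts lines

In Euclidean space one can measure the area of a piece of a hyperplane by counting: up to a constant, the area of $M$ is the number of intersection points of $M$ with a line, integrated over the motion invariant measure on lines. Replace the Euclidean norm by another norm. There is still a natural area for pieces of hyperplanes, and there are many translation invariant measures on lines, one for each choice of how much weight the directions get. The answer one would first guess is that the freedom suffices: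

*Guess. For every norm on $\mathbb R^d$ one can weight the directions of lines so that normed area equals the weighted number of intersections.*

We will see that the guess is true for all norms in the plane and for the Euclidean norm in every dimension, that it fails for the cube in $\mathbb R^3$, and finally that for $d\ge 3$ it fails for most norms.

Here are the definitions. Throughout $d\ge3$, except in one test in the plane, and $n=d-1$. We fix a Euclidean structure with inner product $\langle\cdot,\cdot\rangle$ and norm $|\cdot|$. We write $\lambda_k$ for $k$-dimensional Lebesgue (Hausdorff) measure and $\kappa_k$ for the volume of the $k$-dimensional Euclidean unit ball.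

**Minkowski spaces and bodies.** A Minkowski space is $\mathbb R^d$ with a norm. A *body* is an origin-symmetric compact convex set with interior points; bodies are exactly the unit balls of norms, and $\|\cdot\|_K$ is the norm with unit ball $K$. The Banach–Mazur distance of the spaces with unit balls $K,K'$ is the infimum of the $\lambda\ge1$ such that $K\subset TK'\subset\lambda K$ for some linear isomorphism $T$. Its logarithm is a metric on the set of spaces up to linear isometry. We also use the Hausdorff metric on bodies. Recall that $K_j\to K$ in this metric iff $\|\cdot\|_{K_j}\to\|\cdot\|_K$ uniformly on $S^{d-1}$, and that then $(1-\varepsilon)K\subset K_j\subset(1+\varepsilon)K$ for large $j$. In particular the map from bodies to spaces is continuous; it is onto by definition.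

**Busemann area.** If $M$ is a Borel set in a hyperplane parallel to the linear hyperplane $H$, then
$$\mathrm{vol}^B_{d-1}(M)=\kappa_{d-1}\frac{\lambda_{d-1}(M)}{\lambda_{d-1}(K\cap H)} .$$
So we normalize Lebesgue measure in each hyperplane direction in such a way that the central section of the unit ball has the Euclidean value $\kappa_{d-1}$. Changing the Euclidean structure multiplies numerator and denominator by the same factor, so it does not matter. *Example:* for $K=[-1,1]^3$ the facet $[-1,1]^2\times\{1\}$ has Busemann area $\kappa_2\cdot 4/4=\pi$.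

**Integral geometric.** Let $A(d,1)$ be the space of affine lines. The Busemann area is integral geometric, and we say that *$K$ is IG*, if there is a translation invariant Borel measure $\eta_1\ge0$ on $A(d,1)$ with
$$\mathrm{vol}^B_{d-1}(M)=\int_{A(d,1)}\mathrm{card}(M\cap E)\,\eta_1(dE)$$
for all $(d-1)$-dimensional compact convex sets $M$. A linear isomorphism $T$ multiplies $\lambda_{d-1}$ by one factor on all hyperplanes parallel to a given $H$. So the area of $TM$ with respect to $TK$ is the area of $M$ with respect to $K$, and the image of $\eta_1$ under $T$ serves $TK$. Hence IG is invariant under linear isomorphisms.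

**Section functions.** For a body $K$ and $u\neq0$ let
$$A_K(u)=\frac{\lambda_n(K\cap u^\perp)}{|u|}=\frac1{n|u|}\int_{S^{d-1}\cap u^\perp}\|\theta\|_K^{-n}\,d\theta,\qquad h_K(u)=\frac1{A_K(u)},\qquad h_K(0)=0. \tag{1}$$
The second expression for $A_K$ is polar coordinates in $u^\perp$. It shows that $A_K$ is continuous off $0$; moreover $A_K$ is even and homogeneous of degree $-1$. So $h_K$ is even, homogeneous of degree $1$ and continuous on $\mathbb R^d$. Integrating over parallel sections, we have $A_K(u)=\lim_{\tau\to0}\frac1{2\tau}\lambda_d\{x\in K:|\langle u,x\rangle|\le\tau\}$, because the slab has thickness $2\tau/|u|$ and the section volume is continuous at the center. Substituting $x=Ty$ gives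
$$A_{TK}(u)=|\det T|\,A_K(T^tu)\qquad(T\in GL(d)). \tag{2}$$
*Example:* for the Euclidean ball $B^d$ we have $h_{B^d}(u)=|u|/\kappa_{d-1}$.

## 2. From lines to a cosine transform, and three tests

**Lemma 1.** $K$ is IG iff there is a finite Borel measure $\rho\ge0$ on $S^{d-1}$ with
$$h_K(u)=\int_{S^{d-1}}|\langle u,v\rangle|\,\rho(dv)\qquad\text{for all }u\in\mathbb R^d. \tag{3}$$

*Proof.* Let $K$ be IG with measure $\eta_1$. First we see that $\eta_1$ is locally finite. A line meeting a cube meets its boundary, hence one of its facets. So the $\eta_1$-measure of the set of lines meeting the cube is at most the sum of the Busemann areas of the facets, which is finite. Now the decomposition theorem for locally finite translation invariant measures on flats (Schneider–Weil, *Stochastic and Integral Geometry*, Thm 4.4.1) gives a finite measure $\tau$ on the Grassmannian $G(d,1)$ with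
$$\eta_1(D)=\int_{G(d,1)}\int_{L^\perp}\mathbf 1_D(L+x)\,\lambda_{d-1}(dx)\,\tau(dL). \tag{4}$$
Let $M$ lie in a hyperplane parallel to $u^\perp$, $|u|=1$. If $L\subset u^\perp$, the set of $x\in L^\perp$ for which $L+x$ meets $M$ is the projection of $M$ to $L^\perp$; it lies in a $(d-2)$-flat, so it is a null set and $L$ contributes $0$. If $L\not\subset u^\perp$, a line parallel to $L$ meets $M$ at most once, and the projection of $M$ to $L^\perp$ has measure $\lambda_{d-1}(M)|\langle u,v_L\rangle|$, where $v_L$ is a unit vector spanning $L$. Crofton's formula therefore reads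
$$\kappa_{d-1}\lambda_{d-1}(M)h_K(u)=\lambda_{d-1}(M)\int_{G(d,1)}|\langle u,v_L\rangle|\,\tau(dL),$$
which is (3) for $|u|=1$ with $\rho(D)=\frac1{2\kappa_{d-1}}\int(\mathbf 1_D(v_L)+\mathbf 1_D(-v_L))\,\tau(dL)$. Homogeneity gives (3) for all $u$.

Conversely, given $\rho$, let $\tau$ be the image of $\kappa_{d-1}\rho$ under $v\mapsto\mathbb Rv$ and define $\eta_1$ by (4). It is translation invariant, since a translation acts on each $L^\perp$ as a translation, and the computation above, read backwards, is Crofton's formula. $\square$

So the question is which functions $h_K$ are mixtures, with *nonnegative* weights, of the functions $|\langle\cdot,v\rangle|$.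

**Lemma 2.** If $[K_j]\to[K]$ in the Banach–Mazur topology and all $K_j$ are IG, then $K$ is IG. Hence the non-IG spaces form an open set, and so do the non-IG bodies in the Hausdorff metric.

*Proof.* Replacing the $K_j$ by linear images, we may assume $K\subset K_j\subset\lambda_jK$ with $\lambda_j\to1$. Then $A_K\le A_{K_j}\le\lambda_j^{n}A_K$, so $\lambda_j^{-n}h_K\le h_{K_j}\le h_K$ and $h_{K_j}\to h_K$ uniformly on $S^{d-1}$. Let $\rho_j$ represent $h_{K_j}$ as in (3). Integrating (3) over the sphere gives $\int_{S^{d-1}}h_{K_j}(u)\,du=c_d\,\rho_j(S^{d-1})$ with a constant $c_d>0$, so the masses are bounded. Some subsequence converges weakly to a measure $\rho$, and since $v\mapsto|\langle u,v\rangle|$ is continuous, $\rho$ represents $h_K$. The topology is metrizable, so sequentially closed means closed. The last claim follows because $K\mapsto[K]$ is continuous. $\square$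

**First test: the Euclidean ball.** The integral $\int_{S^{d-1}}|\langle u,v\rangle|\,dv$ is rotation invariant and homogeneous of degree $1$ in $u$, so it is a constant times $|u|$. Hence $B^d$ is IG.

**Second test: the plane.** For $d=2$ the definitions make sense, with $\kappa_1=2$. Let $u^*$ be $u$ rotated by $+90^\circ$. Then $\lambda_1(K\cap u^\perp)=2|u|/\|u^*\|_K$, so $h_K(u)=\frac12\|u^*\|_K$. Let $K$ be a polygon. Then $h=h_K$ is continuous, even, convex and piecewise linear. Let $m_1,\dots,m_N$ be unit vectors spanning the distinct lines across which $\nabla h$ jumps. When we cross the ray $\mathbb R_+m_i$ in direction $m_i^*$, the gradient jumps by a multiple $\gamma_im_i^*$ of $m_i^*$, because $h$ is continuous along the ray; and $\gamma_i>0$ because $h$ is convex. Since $\nabla h(-u)=-\nabla h(u)$, the jump across $-\mathbb R_+m_i$, in the same direction $m_i^*$, is also $\gamma_im_i^*$. The function $\frac{\gamma_i}2|\langle u,m_i^*\rangle|$ has gradient $\pm\frac{\gamma_i}2m_i^*$ on the two sides of $\mathbb Rm_i$, hence exactly the same jumps. So $h-\sum_i\frac{\gamma_i}2|\langle\cdot,m_i^*\rangle|$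 has constant gradient off $0$; it is linear and even, so it is $0$. This is (3) with nonnegative atoms. For instance, $|u_1|+|u_2|$ has $m_1=(0,1)$, $m_2=(1,0)$ and $\gamma_1=\gamma_2=2$. The converse half of the proof of Lemma 1 holds verbatim for $d=2$, so polygons are IG. General planar bodies are limits of polygons, and the limit argument of Lemma 2 does not use $d\ge3$. The guess is true in the plane.

**Third test: the cube in $\mathbb R^3$.** Let $K=[-1,1]^3$ and $D_3=\{u:|u_1|+|u_2|<u_3\}$. For $u\in D_3$ the section $K\cap u^\perp$ is the graph of $x_3=-(u_1x_1+u_2x_2)/u_3$ over the whole square $[-1,1]^2$. Its area is $4|u|/u_3$, so $h_K(u)=u_3/4$ on $D_3$. The analogous statement holds on $D_1,D_2$. Suppose (3) holds. For $u,u'\in D_3$, linearity gives $h_K(u+u')=h_K(u)+h_K(u')$, so $|\langle u+u',v\rangle|=|\langle u,v\rangle|+|\langle u',v\rangle|$ for $\rho$-almost all $v$; that is, $\langle u,v\rangle$ and $\langle u',v\rangle$ do not have strictly opposite signs. Let $u,u'$ run through a countable dense subset of $D_3$. We find that for $\rho$-almost all $v$ the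 functional $\langle\cdot,v\rangle$ does not take both signs on the open cone $D_3$, so $v^\perp$ misses $D_3$. If $|v_3|<\max(|v_1|,|v_2|)$, there is $(u_1,u_2)$ with $|u_1|+|u_2|<1$ and $u_1v_1+u_2v_2=-v_3$, so $v^\perp$ meets $D_3$. Hence $|v_3|\ge\max(|v_1|,|v_2|)$ for $\rho$-almost all $v$. With $D_1$ and $D_2$ we get $|v_1|=|v_2|=|v_3|$ almost everywhere. So $\rho$ sits on the eight points $(\pm1,\pm1,\pm1)/\sqrt3$. As $h_K$ is invariant under sign changes of coordinates, we may average $\rho$ over these and assume equal masses, so
$$h_K(u)=c\sum_{\sigma,\sigma'=\pm1}|u_1+\sigma u_2+\sigma'u_3|.$$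
From $h_K(1,0,0)=\frac14$ we get $c=\frac1{16}$, hence $h_K(1,1,1)=\frac{3+1+1+1}{16}=\frac38$. But the section orthogonal to $(1,1,1)$ is a regular hexagon of side $\sqrt2$ and area $3\sqrt3$, so $A_K(1,1,1)=3$ and $h_K(1,1,1)=\frac13$. So the cube is not IG, and the guess is wrong.

## 3. How often Crofton fails: three statements

The cube is far from the ball, so one might revise the guess: near the ball, where the density of $\rho$ is a positive constant, small changes should keep it positive. Whether this is right depends on what "small" means. Schneider's results, which come with the question (it is posed in "Averaging with Invariant Measures"), say that every Banach–Mazur neighborhood of $\ell_2^d$ contains non-IG spaces and also IG spaces different from $\ell_2^d$, and that for sufficiently large $d$ a full neighborhood of $\ell_\infty^d$ is non-IG. The conjecture was that for a dense open set of spaces the Busemann area is not integral geometric.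

**Theorem 3 (the conjecture).** For every $d\ge3$ the set of non-IG spaces is open and dense in the space of $d$-dimensional Minkowski spaces.

**Theorem 4 (polytopes).** (a) If $P\subset\mathbb R^3$ is a symmetric polytope with a vertex lying in exactly three facets (e.g. any simple polytope), then $P$ is not IG. (b) If $P$ is as in (a), $d>3$, and $C$ is a body in $\mathbb R^{d-3}$, then $P\times C$ is not IG. In particular, for every $d\ge3$ a full Banach–Mazur neighborhood of $\ell_\infty^d$ consists of non-IG spaces.

**Theorem 5 (role of the topology).** Let $\mathcal S$ be the set of norms $N$ on $\mathbb R^d$, $d\ge3$, that are $C^\infty$ off $0$ and strongly convex: $D^2N(x)[v,v]>0$ for $x\ne0$, $v\notin\mathbb Rx$. (a) In the $C^1(S^{d-1})$-topology the non-IG norms form an open dense subset of $\mathcal S$. (b) In the $C^k(S^{d-1})$-topology, $k$ an integer $>(d+3)/2$, a full neighborhood of the Euclidean norm in $\mathcal S$ consists of IG norms; so genericity fails there.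

The Euclidean norm is in $\mathcal S$: $D^2|x|[v,v]=|x|^{-1}(|v|^2-\langle x,v\rangle^2/|x|^2)$. Theorems 4 and 5 are supplements; Theorem 3 does not need them. Openness in Theorem 3 is Lemma 2, so the work is density. Theorem 5(b) says that a small *smooth* change of the ball cannot succeed. We need a change that is small in the uniform norm but not in higher derivatives. We will put a tiny corner on the body.

## 4. A chart near one direction

To see the effect of a local change we look at $h_K$ near a plane of directions. Write points of $\mathbb R^d$ as $(x',x'',z)$ with $x'\in\mathbb R^2$, $x''\in\mathbb R^{d-3}$, $z\in\mathbb R$ (for $d=3$ there is no $x''$). Put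
$$Q=\mathbb R^2\times0\times0,\quad w=(0,0,1),\quad H(\omega,s)=h_K(\omega-sw)\quad(\omega\in Q\setminus\{0\},\ s\in\mathbb R),$$
and let $S^1$ be the unit circle of $Q$. For $s=0$ the section $K\cap(\omega-sw)^\perp$ contains the line $\mathbb Rw$; as $s$ moves through $0$, the section sweeps across the point of $\partial K$ in direction $w$. There are two descriptions of $H$: one through $\rho$, one through the shape of $K$.

**Through $\rho$.** Suppose (3) holds. For $v\in S^{d-1}$ write $v'=(v_1,v_2)$. Let $\mu$ be the image on $\mathbb R^2$ of the measure $|v_d|\rho(dv)$ on $\{v_d\ne0\}$ under $v\mapsto v'/v_d$. It is finite, with finite first moment $\int|y|\,d\mu\le\int|v'|\,d\rho$. Since $\langle\omega-sw,v\rangle=\langle\omega,v'\rangle-sv_d$,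
$$H(\omega,s)=\int_{\mathbb R^2}|\langle\omega,y\rangle-s|\,\mu(dy)+\int_{\{v_d=0\}}|\langle\omega,v'\rangle|\,\rho(dv). \tag{5}$$
Let $\mu^\omega$ be the image of $\mu$ under $y\mapsto\langle\omega,y\rangle$. As the second distributional derivative of $s\mapsto|b-s|$ is $2\delta_b$, we get $\partial_s^2H(\omega,\cdot)=2\mu^\omega$. So *half of $H_{ss}$ is the projection of a nonnegative measure in the plane to the line with direction $\omega$.*

**Through the shape.** Let $F(y)=1/\|(y,1)\|_K$ for $y=(y',y'')\in\mathbb R^n$, $y'\in\mathbb R^2$.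

**Lemma 6 (section formula).** For $\omega\in S^1$, $s\in\mathbb R$,
$$A_K(\omega-sw)=\int_{\{y\in\mathbb R^n:\ \langle\omega,y'\rangle=s\}}\tfrac2n\,F(y)^n\,\lambda_{n-1}(dy). \tag{6}$$

*Proof.* Let $u=\omega-sw$. Since $\omega\neq0$, the hyperplane $u^\perp$ differs from $\{z=0\}$. So up to a null set it consists of the points $z(y,1)$ with $z\ne0$ and $\langle\omega,y'\rangle=s$, and such a point lies in $K$ iff $|z|\le F(y)$. The points $(y,1)$ with $\langle\omega,y'\rangle=s$ form an $(n-1)$-flat in $u^\perp$. Its point closest to $0$ has $y'=s\omega$, $y''=0$, so its distance from $0$ is $\sqrt{1+s^2}=|u|$. In these conical coordinates the volume element of $u^\perp$ is $|u|\,|z|^{n-1}dz\,\lambda_{n-1}(dy)$. Hence $\lambda_n(K\cap u^\perp)=|u|\int2\int_0^{F(y)}z^{n-1}dz\,\lambda_{n-1}(dy)$. Divide by $|u|$. $\square$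

## 5. Ridges leave no trace, corners leave a jump

A sensible first attack is to bend $K$ along a ridge near $w$, so that $F$ has a kink along a line through $0$, and to look for a singularity of $H_{ss}$ at $s=0$ that no nonnegative measure can have. Let us see what a ridge does. For $\omega\in S^1$ let $\omega^*=(-\omega_2,\omega_1)$ and integrate the model kink $\max(0,y_1)$ along the segment $\{s\omega+t\omega^*:|t|\le t_0\}$. For $\omega_2>0$ and $|s\omega_1/\omega_2|<t_0$,
$$\int_{-t_0}^{t_0}\max(0,s\omega_1-t\omega_2)\,dt=\int_{-t_0}^{s\omega_1/\omega_2}(s\omega_1-t\omega_2)\,dt=\frac{(s\omega_1+t_0\omega_2)^2}{2\omega_2}.$$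
This is a polynomial in $s$: nothing happens at $s=0$. The moving line crosses the ridge for $s>0$ and for $s<0$ alike. To see something, the line should cross different ridges on the two sides of $s=0$. So we let three ridges meet in a corner:
$$c(y)=\max(0,y_1,y_2)=\max(\ell_0,\ell_1,\ell_2),\qquad \ell_0=0,\ \ell_1=y_1,\ \ell_2=y_2 .$$
Try $\omega=(1,1)/\sqrt2$. Then $c(s\omega+t\omega^*)=\max(0,(s+|t|)/\sqrt2)$. Its integral over $|t|\le t_0$ is $(2st_0+t_0^2)/\sqrt2$ for $s\geq0$ and $(t_0-|s|)^2/\sqrt2$ for $-t_0\le s\le0$. The second derivative is $0$ on the right and $\sqrt2$ on the left: there is a jump of $-\sqrt2$. The general formula involves the cubic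
$$p(\omega)=\omega_1\omega_2(\omega_1+\omega_2),\qquad X_0=\{\omega\in S^1:p(\omega)=0\}.$$
In the example $p(\omega)=1/\sqrt2$, and the jump is $-1/p(\omega)$.

Let $\Sigma_k=\{c=\ell_k\}$; these are closed convex sectors of angle less than $\pi$. The rays spanned by
$$f_1=(0,-1),\qquad f_2=(-1,0),\qquad f_3=(1,1)$$
are the common boundaries of $\Sigma_0,\Sigma_1$, of $\Sigma_0,\Sigma_2$, and of $\Sigma_1,\Sigma_2$. Since $\langle\omega,f_i\rangle=-\omega_2,\,-\omega_1,\,\omega_1+\omega_2$, all three are nonzero iff $\omega\notin X_0$. Note $f_1+f_2+f_3=0$. For $\omega\in S^1\setminus X_0$ put $\theta_i=\theta_i(\omega)=\langle\omega^*,f_i\rangle/\langle\omega,f_i\rangle$.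

**Lemma 7 (the jump at a corner).** Let $\phi$ be continuous on $\{|y|<r\}\subset\mathbb R^2$ and equal on $\Sigma_k$ to $\phi_k\in C^\infty(\{|y|<r\})$, where $\nabla\phi_k(0)=b+a\nabla\ell_k$ with $b\in\mathbb R^2$, $a\in\mathbb R$ independent of $k$. Let $0<t_0<r$ and $\beta(\omega,s)=\int_{-t_0}^{t_0}\phi(s\omega+t\omega^*)\,dt$. For each compact $I'\subset S^1\setminus X_0$ and each $s_0>0$ with $s_0\max_{i,I'}|\theta_i|<t_0$ and $s_0^2+t_0^2<r^2$, the following holds for $\omega\in I'$. The function $\beta(\omega,\cdot)$ is $C^1$ on $(-s_0,s_0)$ and $C^2$ on $[0,s_0]$ and on $[-s_0,0]$ (one-sided at the ends). Its first and second derivatives are bounded uniformly in $\omega\in I'$, and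
$$\beta_{ss}(\omega,0+)-\beta_{ss}(\omega,0-)=-\frac a{p(\omega)} .$$

*Proof.* **Step 1: where the line meets the rays.** Let $s\ne0$. If $s\omega+t\omega^*=\sigma f_i$ with $\sigma>0$, then taking inner products with $\omega$ and $\omega^*$ gives $\sigma=s/\langle\omega,f_i\rangle$ and $t=s\theta_i$. So the line meets the open ray of $f_i$ iff $s\langle\omega,f_i\rangle>0$, and then at $t=s\theta_i\in(-t_0,t_0)$. Only values of $\phi_k$ on the compact disc $\{|y|^2\le s_0^2+t_0^2\}$ occur, where all derivatives are bounded.

Fix $\omega$ and a sign of $s$. The rays met do not depend on $|s|$. Since $f_1+f_2+f_3=0$, the numbers $\langle\omega,f_i\rangle$ do not all have the same sign, so one or two rays are met. The crossing points lie on disjoint open rays, so the parameters $s\theta_i$ are different, and they keep their order. The line is not parallel to any $f_i$, so at a crossing it passes from one adjacent sector into the other. The crossings cut $[-t_0,t_0]$ into at most three intervals, and on each of them $\phi=\phi_k$ with $k$ independent of $|s|$. For a ray $i$ that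 is met, let $k^-,k^+$ be the indices of the sectors just before and just after the crossing, for increasing $t$, and put $g_i=\nabla\ell_{k^+}-\nabla\ell_{k^-}$.

**Step 2: differentiate twice.** $\beta$ is a sum of integrals of $\phi_k(s\omega+t\omega^*)$ between end points affine in $s$. In $\beta_s$ the end point $s\theta_i$ contributes $\theta_i(\phi_{k^-}-\phi_{k^+})$ at the crossing point, which is $0$ because $\phi$ is continuous. So $\beta_s=\sum\int\partial_\omega\phi_k\,dt$. Differentiating again, with $s\theta_i$ the upper limit of the integral of $\partial_\omega\phi_{k^-}$ and the lower limit of that of $\partial_\omega\phi_{k^+}$,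
$$\beta_{ss}=\sum\int\partial^2_\omega\phi_k\,dt+\sum_{i\text{ met}}\theta_i\langle\nabla\phi_{k^-}-\nabla\phi_{k^+},\omega\rangle, \tag{7}$$
the gradients being taken at the crossing point. Both formulas give bounds uniform on $I'$.

**Step 3: regularity at $s=0$.** As $s\to0\pm$ the crossing points tend to $0$, and the interval between two crossings, if there is one, shrinks to a point. Since $\omega\notin X_0$, neither $\omega^*$ nor $-\omega^*$ lies on a ray. So from both sides the outer intervals belong to the sectors containing $\omega^*$ and $-\omega^*$. Hence $\beta_s$ tends from both sides to $\int_{-t_0}^{t_0}\partial_\omega\phi(t\omega^*)\,dt$, and the first sum in (7) has the same limit from both sides. As $\beta$ is continuous at $s=0$, it is $C^1$ across $0$ and $C^2$ on each closed side. The $i$-th boundary term in (7) tends to $-a\theta_i\langle g_i,\omega\rangle$; the vector $b$ cancels.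

**Step 4: evaluate the boundary terms.** Since $\ell_{k^+}=\ell_{k^-}$ on the ray, $g_i\perp f_i$. In the orthonormal basis $\omega,\omega^*$ this says $\langle g_i,\omega\rangle\langle f_i,\omega\rangle+\langle g_i,\omega^*\rangle\langle f_i,\omega^*\rangle=0$. It also says that $g_i=\pm\frac{|g_i|}{|f_i|}f_i^*$, so $|\langle g_i,\omega^*\rangle|=\frac{|g_i|}{|f_i|}|\langle f_i,\omega\rangle|\ne0$. The function $t\mapsto c(s\omega+t\omega^*)$ is convex with slopes $\langle\nabla\ell_{k^-},\omega^*\rangle$ before and $\langle\nabla\ell_{k^+},\omega^*\rangle$ after the crossing, so $\langle g_i,\omega^*\rangle>0$. Hence $\theta_i=-\langle g_i,\omega\rangle/\langle g_i,\omega^*\rangle$, and the boundary term tends to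
$$a\,\frac{\langle g_i,\omega\rangle^2}{\langle g_i,\omega^*\rangle}=a\,\frac{|f_i|}{|g_i|}\,\frac{\langle g_i,\omega\rangle^2}{|\langle\omega,f_i\rangle|}.$$

**Step 5: add up the jump.** The $i$-th term occurs at $0+$ if $\langle\omega,f_i\rangle>0$ and at $0-$ if $\langle\omega,f_i\rangle<0$. In either case it contributes $a\frac{|f_i|}{|g_i|}\frac{\langle g_i,\omega\rangle^2}{\langle\omega,f_i\rangle}$ to the jump. Here $g_i=\pm(1,0),\pm(0,1),\pm(1,-1)$ for $i=1,2,3$, so $|f_i|=|g_i|$, and the jump is
$$a\Big(-\frac{\omega_1^2}{\omega_2}-\frac{\omega_2^2}{\omega_1}+\frac{(\omega_1-\omega_2)^2}{\omega_1+\omega_2}\Big)=a\,\frac{-(\omega_1^3+\omega_2^3)(\omega_1+\omega_2)+\omega_1\omega_2(\omega_1-\omega_2)^2}{p(\omega)}.$$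
The numerator is $-\omega_1^4-2\omega_1^2\omega_2^2-\omega_2^4=-(\omega_1^2+\omega_2^2)^2=-1$. $\square$

## 6. Zooming in at the corner: rays and partial fractions

If $A=A_K(\omega-sw)$ has continuous $A_s$ and a jump of $A_{ss}$ equal to $\text{const}/p(\omega)$, then from $H=1/A$ and
$$H_{ss}=-\frac{A_{ss}}{A^2}+\frac{2A_s^2}{A^3}$$
we see that $H_{ss}$ jumps at $s=0$ by $a\,H(\omega,0)^2/p(\omega)$ with a constant $a\ne0$. Is that a contradiction to $\frac12H_{ss}=\mu^\omega\ge0$? Not by itself. Let $\mu$ contain length measure $dr$ on a ray $\{rf:r>0\}$. Its image under $y\mapsto\langle\omega,y\rangle$ has density $1/|\langle\omega,f\rangle|$ on the half-line of the sign of $\langle\omega,f\rangle$, so it contributes the jump $1/\langle\omega,f\rangle$. Using the rays $\pm f_i$ with nonnegative weights we can produce any jump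
$$\frac{M_1}{\omega_2}+\frac{M_2}{\omega_1}+\frac{M_3}{\omega_1+\omega_2}=\frac{M_1\,\omega_1(\omega_1+\omega_2)+M_2\,\omega_2(\omega_1+\omega_2)+M_3\,\omega_1\omega_2}{p(\omega)}$$
with real $M_i$. The three forms $\omega_1^2+\omega_1\omega_2$, $\omega_2^2+\omega_1\omega_2$, $\omega_1\omega_2$ are a basis of the quadratic forms in two variables. So if $h_K^2$ is a quadratic form on $Q$, the jump $aH^2/p$ is the jump of a perfectly good nonnegative measure, and the attack stops here: the corner alone is no contradiction. But this also shows the way out. If rays are the *only* possible source of the jump, then an IG body with a corner must have $h_K^2|_Q$ quadratic, and we only have to choose $Q$ so that this fails. To prove that rays are the only source, we zoom in at $y=0$ in the plane.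

The next statement allows additional exceptional directions $X$, because polytopes need them. For Theorem 3 one takes $X=X_0$.

**Proposition 8.** Let $X\subset S^1$ be finite, $X=-X\supset X_0$, $I=S^1\setminus X$. Assume:

(i) for each compact $I'\subset I$ there are $s_0>0$ and $C$ such that for all $\omega\in I'$ the function $H(\omega,\cdot)$ is $C^1$ on $(-s_0,s_0)$, is $C^2$ on $[0,s_0]$ and on $[-s_0,0]$ (one-sided at the ends), and $|H_{ss}|\le C$ there;

(ii) for some $a\ne0$: $H_{ss}(\omega,0+)-H_{ss}(\omega,0-)=a\,H(\omega,0)^2/p(\omega)$ for all $\omega\in I$.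

If $K$ is IG, then $h_K^2$ restricted to $Q$ is a quadratic form.

*Proof.* Take $\rho$ from (3), and $\mu$, $\mu^\omega$ as in Section 4. By (i), $H_s(\omega,\cdot)$ is Lipschitz on $(-s_0,s_0)$ for $\omega\in I'$. So there $\mu^\omega=\frac12\partial_s^2H$ has the bounded density $m(\omega,s)=\frac12H_{ss}(\omega,s)$, $s\ne0$, with one-sided limits $m(\omega,0\pm)$. By (ii),
$$j(\omega):=m(\omega,0+)-m(\omega,0-)=\tfrac a2\,H(\omega,0)^2/p(\omega),$$
which is continuous on $I$. Let $e_1,\dots,e_N$ be unit vectors spanning the distinct lines $L_i=\mathbb Re_i$ perpendicular to elements of $X$, and let $B_r\subset\mathbb R^2$ be the closed disc of radius $r$ about $0$.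

**Step 1: linear growth of $\mu$ at $0$.** This makes blow-up limits possible. Fix $\omega_0\in I$. For small $r$, $\mu(B_r)\le\mu^{\omega_0}([-r,r])\le Cr$. As $\mu$ is finite, $\mu(B_r)\le C_0r$ for all $r>0$ with some $C_0$. In particular $\mu(\{0\})=0$.

**Step 2: away from the lines $L_i$, $\mu$ is thinner than linear.** For compact $I''\subset I$ let $C(I'')=\{y\ne0:y\perp\omega\text{ for some }\omega\in I''\}$. We claim
$$\int_{C(I'')}|y|^{-1}\mu(dy)<\infty.$$
Choose a compact $I'\subset I$ and $M\ge1$ such that $I'$ contains the $\frac1M$-neighborhood, in angle, of $I''$. For $0<\eta<s_0(I')$, Fubini's theorem gives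
$$\int\frac{|\{\omega\in I':|\langle\omega,y\rangle|\le\eta\}|}{2\eta}\,\mu(dy)=\int_{I'}\frac{\mu^\omega([-\eta,\eta])}{2\eta}\,d\omega\le C',$$
where $|\cdot|$ of a set of directions is arc length. Let $y\in C(I'')$, $|y|\ge M\eta$, and $y\perp\omega_y\in I''$. Every $\omega$ at angle at most $\eta/|y|\le\frac1M$ from $\omega_y$ lies in $I'$ and satisfies $|\langle\omega,y\rangle|\le\eta$. These $\omega$ form an arc of length $2\eta/|y|$, so the integrand on the left is at least $|y|^{-1}$. Hence $\int_{C(I'')\cap\{|y|\ge M\eta\}}|y|^{-1}d\mu\le C'$. Let $\eta\to0$ and use monotone convergence. Consequently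
$$\mu(C(I'')\cap B_r)\le r\int_{C(I'')\cap B_r}|y|^{-1}d\mu=o(r)\qquad(r\to0),$$
as the sets $C(I'')\cap B_r$ decrease to $\emptyset$.

**Step 3: the blow-up lives on the lines $L_i$.** Let $\mu_\delta(D)=\delta^{-1}\mu(\delta D)$. By Step 1, $\mu_\delta(B_r)\le C_0r$ for all $r,\delta>0$. So there are $\delta_k\to0$ with $\mu_{\delta_k}\to\nu$ vaguely. Open sets do not gain mass in the limit, so $\nu(\operatorname{int}B_r)\le C_0r$. Hence $\nu(B_r)\le2C_0r$ and $\nu(\{0\})=0$. Since $C(I'')$ is a cone, Step 2 gives $\mu_\delta(C(I'')\cap B_r)=\delta^{-1}\mu(C(I'')\cap B_{\delta r})\to0$. So $\nu$ vanishes on the interior of $C(I'')$. If $y\notin\bigcup L_i$, a unit vector $\omega\perp y$ is not in $X$. Take for $I''$ a closed arc in $I$ with $\omega$ in its interior; then $y$ is an interior point of $C(I'')$. So these interiors cover $\mathbb R^2\setminus\bigcup L_i$, countably many suffice, and $\nu$ is concentrated on $\bigcup L_i\setminus\{0\}$.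

**Step 4: the blow-up has the same jump.** We claim: for every odd $g\in C_c(\mathbb R)$ and every $\omega\in I$,
$$\int g(\langle\omega,y\rangle)\,\nu(dy)=j(\omega)\int_0^\infty g(s)\,ds. \tag{8}$$
The difficulty is that $y\mapsto g(\langle\omega,y\rangle)$ does not have compact support, so vague convergence does not apply to it. We average over $\omega$; then the oddness of $g$ gives decay.

Let $\operatorname{supp}g\subset[-\ell,\ell]$, $\varphi\in C^1_c(I)$ (extended by $0$ to $S^1$), and $\Phi(y)=\int_{S^1}\varphi(\omega)g(\langle\omega,y\rangle)\,d\omega$. This is continuous and bounded.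

*Decay of $\Phi$.* Let $|y|\ge2\ell$, $y=|y|\theta$, and let $\theta^*\perp\theta$ be a unit vector. The $\omega$ with $|\langle\omega,y\rangle|\le\ell$ form two arcs around $\pm\theta^*$. Parametrize them by $s=\langle\omega,y\rangle\in[-\ell,\ell]$:
$$\omega_\pm(s)=\pm\sqrt{1-x^2}\,\theta^*+x\theta,\qquad d\omega=\frac{ds}{|y|\sqrt{1-x^2}},\qquad x=\frac s{|y|}\in[-\tfrac12,\tfrac12].$$
The density is even in $s$ and $g$ is odd, so the constants $\varphi(\pm\theta^*)$ integrate to $0$, and
$$\Phi(y)=\sum_\pm\int_{-\ell}^{\ell}\big(\varphi(\omega_\pm(s))-\varphi(\pm\theta^*)\big)\,g(s)\,\frac{ds}{|y|\sqrt{1-x^2}}.$$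
Now $|\omega_\pm(s)\mp\theta^*|\le|x|+(1-\sqrt{1-x^2})\le2|x|\le2\ell/|y|$, $\varphi$ is Lipschitz and $1/\sqrt{1-x^2}\le2$. Hence $|\Phi(y)|\le C|y|^{-2}$ for $|y|\ge2\ell$.

*Passing to the limit.* For $R\ge2\ell$, dyadic annuli give
$$\int_{|y|>R}|\Phi|\,d\mu_\delta\le\sum_{i\ge0}C(2^iR)^{-2}\,C_0\,2^{i+1}R\le\frac{C''}R$$
uniformly in $\delta$. The same holds for $\nu$, with a larger constant. Multiply $\Phi$ by a continuous cutoff that is $1$ on $B_R$ and $0$ off $B_{2R}$, apply vague convergence, and let $R\to\infty$. We get $\int\Phi\,d\mu_{\delta_k}\to\int\Phi\,d\nu$. On the other hand, $\mu_\delta$ is finite, so by Fubini, for small $\delta$,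
$$\int\Phi\,d\mu_\delta=\int\varphi(\omega)\,\delta^{-1}\!\int g(s/\delta)\,\mu^\omega(ds)\,d\omega=\int\varphi(\omega)\int g(s)\,m(\omega,\delta s)\,ds\,d\omega.$$
For $\omega\in\operatorname{supp}\varphi$ the inner integral is bounded by $\frac C2\int|g|$. As $\delta\to0$ it tends to $m(\omega,0+)\int_0^\infty g+m(\omega,0-)\int_{-\infty}^0g=j(\omega)\int_0^\infty g$. By dominated convergence,
$$\int\Phi\,d\nu=\int\varphi(\omega)j(\omega)\,d\omega\int_0^\infty g\,ds.$$

*Removing the average.* For $\omega$ in a compact subset of $I$ we have $|\langle\omega,re_i\rangle|\ge\kappa|r|$ with $\kappa>0$, for all $i$. So $\Gamma(\omega)=\int g(\langle\omega,y\rangle)\,\nu(dy)$ involves $\nu$ only on a fixed disc. Hence $\Gamma$ is continuous on $I$, and Fubini gives $\int\Phi\,d\nu=\int\varphi\,\Gamma\,d\omega$. Since $\varphi\in C_c^1(I)$ is arbitrary and $\Gamma,j$ are continuous on $I$, (8) follows.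

**Step 5: $j$ is a sum of simple fractions.** If $\nu$ were a multiple of length on each ray, (8) would say this at once. In general $\nu$ need not be scale invariant, and we average over scales. Let $\tau_i$ be the signed measure on $(0,\infty)$ given by $\nu$ on $\{re_i\}_{r>0}$ minus $\nu$ on $\{-re_i\}_{r>0}$, both parametrized by $r$. Then $|\tau_i|((0,r])\le2C_0r$. Fix $g\in C_c(\mathbb R)$ odd with $\int_0^\infty g=1$ and put
$$S_i(R)=\frac1R\int_0^\infty g(r/R)\,\tau_i(dr),$$
a bounded continuous function of $R>0$: with $\operatorname{supp}g\subset[-\ell,\ell]$ we have $|S_i(R)|\le2C_0\ell\sup|g|$. Let $a_i=\langle\omega,e_i\rangle$, which is nonzero for $\omega\in I$. Since $g$ is odd,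
$$\int g(\langle\omega,y\rangle/R)\,\nu(dy)=\sum_i\int_0^\infty g(ra_i/R)\,\tau_i(dr)=\sum_i\operatorname{sgn}(a_i)\,\frac R{|a_i|}\,S_i\Big(\frac R{|a_i|}\Big).$$
By (8) for the function $g(\cdot/R)$, the left side is $R\,j(\omega)$. So
$$\sum_{i=1}^N\frac1{a_i}\,S_i\Big(\frac R{|a_i|}\Big)=j(\omega)\qquad(\omega\in I,\ R>0). \tag{9}$$
Average (9) over $R\in[1,e^L]$ with respect to $\frac{dR}{LR}$. For $c>0$,
$$\frac1L\int_1^{e^L}S_i(R/c)\,\frac{dR}R=\frac1L\int_{1/c}^{e^L/c}S_i(R)\,\frac{dR}R$$
differs from $\frac1L\int_1^{e^L}S_i(R)\frac{dR}R$ by at most $\frac{2|\log c|}L\sup|S_i|$, which tends to $0$ as $L\to\infty$. Choose $L_k\to\infty$ such that the bounded averages $\frac1{L_k}\int_1^{e^{L_k}}S_i\frac{dR}R$ converge to numbers $M_i$, for all $i$. These do not depend on $\omega$, and (9) becomes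
$$j(\omega)=\sum_{i=1}^N\frac{M_i}{\langle\omega,e_i\rangle}\qquad(\omega\in I).$$

**Step 6: only three fractions survive.** If $L_i\perp\omega_0\in X\setminus X_0$, then $j=\frac a2H(\cdot,0)^2/p$ is bounded near $\omega_0$ since $p(\omega_0)\neq0$, and only the $i$-th fraction can blow up there. So $M_i=0$. The remaining lines are perpendicular to elements of $X_0$ and spanned by $(0,1)$, $(1,0)$, $(1,1)$. With new constants $M_i'$, for $\omega\in I$,
$$\tfrac a2H(\omega,0)^2=p(\omega)\Big(\frac{M_1'}{\omega_2}+\frac{M_2'}{\omega_1}+\frac{M_3'}{\omega_1+\omega_2}\Big)=M_1'\omega_1(\omega_1+\omega_2)+M_2'\omega_2(\omega_1+\omega_2)+M_3'\omega_1\omega_2 .$$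
By continuity this holds on all of $S^1$. As $H(\omega,0)=h_K(\omega)$ and $h_K^2$ is homogeneous of degree $2$, $h_K^2|_Q$ is a quadratic form. $\square$

## 7. Non-integral-geometric bodies are dense

Two elementary facts first.

**Lemma 9.** A continuous function on $\mathbb R^d$, $d\ge2$, that is locally convex on $\mathbb R^d\setminus\{0\}$ is convex.

*Proof.* On a segment missing $0$, local convexity gives convexity. If $0\in[x,y]$, choose $x_j\to x$, $y_j\to y$ with $0\notin[x_j,y_j]$ and pass to the limit in the convexity inequality. $\square$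

**Lemma 10 (Jordan–von Neumann).** Let $h\ge0$ be continuous on a real vector space of finite dimension with $h(\lambda u)=|\lambda|h(u)$ and $h(u+v)^2+h(u-v)^2=2h(u)^2+2h(v)^2$ for all $u,v$. Then $h^2$ is a quadratic form.

*Proof.* Let $q=h^2$ and $b(u,v)=\frac14(q(u+v)-q(u-v))$, which is symmetric because $q$ is even. The law for the pairs $(x+z,y+z)$ and $(x-z,y-z)$ gives
$$4b(x,z)+4b(y,z)=\tfrac12\big(q(x+y+2z)+q(x-y)\big)-\tfrac12\big(q(x+y-2z)+q(x-y)\big)=2b(x+y,2z).$$
With $y=0$ we get $b(x,z)=\frac12b(x,2z)$. Inserting this, $b(x,z)+b(y,z)=b(x+y,z)$. Additive and continuous means linear, and $b(u,u)=\frac14q(2u)=q(u)$. $\square$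

*Proof of Theorem 3.* Openness is Lemma 2. For density, let a body $K$ and a Hausdorff neighborhood of it be given. We construct a non-IG body in this neighborhood.

**Step 1: a smooth base body that is not an ellipsoid.** Smoothness will ensure that the corner is the only singularity; non-ellipsoidality will provide $Q$. Let $\varphi_\eta\ge0$ be smooth on $SO(d)$ with integral $1$ for Haar measure and support shrinking to the identity as $\eta\to0$, and let
$$N_\eta(x)=\int_{SO(d)}\|gx\|_K\,\varphi_\eta(g)\,dg+\eta|x|.$$
This is a norm. Locally write $x=|x|k(x)x_0$ with $|x_0|=1$ and $k(x)\in SO(d)$ smooth off $0$. By invariance of Haar measure the integral is $|x|\int\|gx_0\|_K\,\varphi_\eta(gk(x)^{-1})\,dg$, so $N_\eta$ is $C^\infty$ off $0$. It is strongly convex because of the term $\eta|x|$. Also $N_\eta\to\|\cdot\|_K$ uniformly on the sphere. So for small $\eta$, $N_\eta\in\mathcal S$ has its unit ball in the given neighborhood.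

If $N_\eta^2$ happens to be a quadratic form, replace $N_\eta$ by $N_\eta+t\psi$, where $\psi\not\equiv0$ is even, $1$-homogeneous, $C^\infty$ off $0$ and zero on a nonempty open cone, and $t>0$ is small. On $S^{d-1}$ the Hessian $D^2N_\eta(x)$ is positive definite on $x^\perp$ with a uniform lower bound, $D^2\psi$ is bounded, and $x$ lies in the kernel of both. So for small $t$ the sum is positive off $0$, its Hessian is positive on $v\notin\mathbb Rx$, and by Lemma 9 it is convex: it belongs to $\mathcal S$. Its square is not a quadratic form. Otherwise this form would agree with $N_\eta^2$ on an open cone, hence everywhere, and $\psi$ would vanish.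

So we have $K_0$ in the given neighborhood with $\|\cdot\|_{K_0}\in\mathcal S$ and $K_0$ not an ellipsoid.

**Step 2: a plane $Q$ on which $h_{K_0}^2$ is not quadratic.** First, $h_{K_0}^2$ is not a quadratic form on $\mathbb R^d$. Suppose $h_{K_0}(u)^2=\langle\Theta u,u\rangle$; then $\Theta$ is positive definite. By (2), $h_{TB^d}(u)=|T^tu|/(\kappa_{d-1}|\det T|)$. Choose $T$ with $TT^t=\sigma\Theta$, where $\sigma^{d-1}=(\kappa_{d-1}^2\det\Theta)^{-1}$. Then
$$h_{TB^d}(u)^2=\frac{\sigma\langle\Theta u,u\rangle}{\kappa_{d-1}^2\,\sigma^d\det\Theta}=\langle\Theta u,u\rangle=h_{K_0}(u)^2 .$$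
So $K_0$ and $TB^d$ have equal central hyperplane section volumes. By Funk's section theorem (Gardner, *Geometric Tomography*, Thm 7.2.6), symmetric star bodies with this property coincide, so $K_0=TB^d$ is an ellipsoid, a contradiction.

By Lemma 10, $h_{K_0}$ violates the parallelogram law for some $u,v$. They are linearly independent, because for dependent vectors the law follows from $h(\lambda u)=|\lambda|h(u)$. Let $Q=\operatorname{span}(u,v)$, and choose orthonormal coordinates in which $Q$ is spanned by the first two basis vectors. Let $w\perp Q$ be the last one. We are in the setting of Section 4.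

**Step 3: put a corner on $K_0$ in direction $w$.** Let $F_0(y)=1/\|(y,1)\|_{K_0}$ on $\mathbb R^n$. The function $1/F_0$ is smooth. Its Hessian is positive definite, since the kernel of $D^2\|\cdot\|_{K_0}$ at $(y,1)$ is $\mathbb R(y,1)$, which meets $\mathbb R^n\times0$ only in $0$. Let $\chi(y)=\chi_1(y')\chi_2(y'')$ with $\chi_1\in C_c^\infty(\mathbb R^2)$, $0\le\chi_1\le1$, $\chi_1=1$ for $|y'|\le1$, and $0\le\chi_2\in C_c^\infty(\mathbb R^{n-2})$, $\int\chi_2=1$ (for $n=2$ put $\chi=\chi_1$). Define, for small $\varepsilon>0$,
$$F_\varepsilon^n=F_0^n-\varepsilon\,c(y')\,\chi(y).$$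
We perturb the $n$-th power because (6) is linear in it.

*$1/F_\varepsilon$ is convex for small $\varepsilon$.* The corner enters $1/F_\varepsilon$ with the convex sign; we must check that the cutoff does no harm. Let $c_j$ be mollifications of $c$ as functions of $y'$: smooth, convex, $|\nabla c_j|\le1$, $c_j\to c$ locally uniformly. Put $g_0=F_0^n$, $g=g_0-\varepsilon c_j\chi$, $\Phi(t)=t^{-1/n}$. On $\operatorname{supp}\chi$, for small $\varepsilon$, $g$ is bounded below by a positive constant. In
$$D^2(c_j\chi)=\chi D^2c_j+\nabla c_j\otimes\nabla\chi+\nabla\chi\otimes\nabla c_j+c_jD^2\chi$$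
all terms except the first are bounded uniformly in $j$. So $g-g_0$ and $\nabla(g-g_0)$ are $O(\varepsilon)$ and $D^2g=D^2g_0-\varepsilon\chi D^2c_j+O(\varepsilon)$, uniformly in $j$. As $\Phi'<0$,
$$D^2\Phi(g)=\Phi'(g)D^2g+\Phi''(g)\nabla g\otimes\nabla g=D^2(1/F_0)+E+\varepsilon|\Phi'(g)|\chi D^2c_j,\qquad|E|\le C\varepsilon,$$
with $C$ independent of $j$. On $\operatorname{supp}\chi$ we have $D^2(1/F_0)\ge\alpha\,\mathrm{Id}$ with some $\alpha>0$, and $\chi D^2c_j\ge0$. So there is $\varepsilon_0>0$ such that for $\varepsilon\le\varepsilon_0$ and all $j$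
$$D^2\Phi(g)\ge\tfrac\alpha2\,\mathrm{Id}\quad\text{on }\operatorname{supp}\chi. \tag{10}$$
Outside $\operatorname{supp}\chi$, $\Phi(g)=1/F_0$. So the smooth function $\Phi(g)$ is convex on $\mathbb R^n$, and so is its limit $1/F_\varepsilon$ as $j\to\infty$.

*From $F_\varepsilon$ to a body.* Put $N_\varepsilon(x,z)=|z|/F_\varepsilon(x/z)$ for $z\ne0$ and $N_\varepsilon(x,0)=\|(x,0)\|_{K_0}$. It is even, positive off $0$ and $1$-homogeneous. On $\{z>0\}$ it is the perspective $z\,(1/F_\varepsilon)(x/z)$ of a convex function, hence convex; by evenness it is convex on $\{z<0\}$. Near $(x,0)$ with $x\ne0$ the points $x/z$ lie outside the compact set $\operatorname{supp}\chi$, so there $N_\varepsilon=\|\cdot\|_{K_0}$. Thus $N_\varepsilon$ is continuous and locally convex off $0$. By homogeneity it is continuous at $0$. By Lemma 9 it is convex. So $N_\varepsilon$ is the norm of a body $K_\varepsilon$, and $N_\varepsilon\to\|\cdot\|_{K_0}$ uniformly on $S^{d-1}$ as $\varepsilon\to0$. Fix $\varepsilon\in(0,\varepsilon_0]$ so small that $K_\varepsilon$ lies in the given neighborhood and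 $h_{K_\varepsilon}$ still violates the parallelogram law for the vectors $u,v\in Q$ of Step 2. This is possible since $h_{K_\varepsilon}\to h_{K_0}$ uniformly on $S^{d-1}$.

**Step 4: $K_\varepsilon$ is not IG.** We verify the hypotheses of Proposition 8 for $K_\varepsilon$ with $X=X_0$. The flat $\{\langle\omega,y'\rangle=s\}$ in (6) is a line in $\mathbb R^2$ times $\mathbb R^{n-2}$, and $\int\chi_2=1$. So with $\varepsilon'=2\varepsilon/n$, for $\omega\in S^1$,
$$A_{K_\varepsilon}(\omega-sw)=A_0(\omega,s)-\varepsilon'B(\omega,s),\quad A_0(\omega,s)=A_{K_0}(\omega-sw),\quad B(\omega,s)=\int_{\mathbb R}(c\chi_1)(s\omega+t\omega^*)\,dt .$$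
$A_0$ is $C^\infty$ in $(\omega,s)$: in (1), locally write $u=|u|k(u)u_0$ with $k(u)\in SO(d)$ smooth, so that the integral becomes $\int_{S^{d-1}\cap u_0^\perp}\|k(u)\theta\|_{K_0}^{-n}d\theta$.

For $B$, let $I'\subset S^1\setminus X_0$ be compact, and take $s_0$ with $s_0\max_{i,I'}|\theta_i|<\frac12$ and $s_0^2+\frac14<1$. Split the integral at $|t|=\frac12$. For $\omega\in I'$ and $|s|\le s_0$ the rays of $c$ are met only at $|t|<\frac12$. So the connected set $\{s\omega+t\omega^*:|s|\le s_0,\ t\ge\frac12\}$ misses the rays and stays in one open sector, where $c$ is linear; likewise for $t\le-\frac12$. Hence the part of $B$ with $|t|\ge\frac12$ is $C^\infty$ in $s$, with bounds uniform in $\omega\in I'$. The part with $|t|\le\frac12$ is covered by Lemma 7 with $r=1$, $t_0=\frac12$, $\phi=c$, $\phi_k=\ell_k$, $a=1$, $b=0$, since $\chi_1=1$ on the unit disc. So $A=A_0-\varepsilon'B$ has the regularity required in (i), with uniformly bounded $A_s$ and $A_{ss}$. As $A$ is positive and continuous, $H=1/A$ has it too. At $s=0$ the functions $A,A_s$ are continuous, and $A_{ss}$ jumps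 by $-\varepsilon'\cdot(-1/p(\omega))$. By $H_{ss}=-A_{ss}/A^2+2A_s^2/A^3$, the jump of $H_{ss}$ is $-\varepsilon'H(\omega,0)^2/p(\omega)$. This is (ii) with $a=-\varepsilon'\ne0$.

If $K_\varepsilon$ were IG, Proposition 8 would make $h_{K_\varepsilon}^2|_Q$ a quadratic form, and quadratic forms satisfy the parallelogram law. This contradicts the choice of $\varepsilon$.

So non-IG bodies are dense in the Hausdorff metric. Since $K\mapsto[K]$ is continuous and onto, non-IG spaces are dense in the Banach–Mazur topology. $\blacksquare$

## 8. Polytopes with a vertex in three facets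

A polytope already has corners, so no perturbation is needed. The price is that it has many ridges, which account for the extra exceptional directions, and that $Q$ is dictated by the vertex. So we need another reason why $h_P^2|_Q$ is not quadratic.

*Proof of Theorem 4(a).* **Step 1: coordinates at the vertex.** Let the vertex $w$ lie exactly in the facets $\{N_k=1\}$, $k=1,2,3$, where $N_k$ are linear functionals with $N_k\le1$ on $P$. They are linearly independent since $w$ is a vertex. Use the linear coordinates $z=N_3$, $x_1=N_1-N_3$, $x_2=N_2-N_3$ and the Euclidean structure in which they are orthonormal; IG does not depend on it. Then $w=(0,0,1)$ and, near $w$, $\|(x,z)\|_P=\max(z,z+x_1,z+x_2)$, because all other facet functionals are less than $1$ at $w$. So with $n=2$ and $F(y)=1/\|(y,1)\|_P$,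
$$1/F(y)=1+c(y)\qquad\text{for }|y|<r,$$
with some $r<1$. Globally $1/F=\max_k\alpha_k$ with finitely many distinct affine functions $\alpha_k$ (the facet functionals on $\{z=1\}$), and $1/F(y)\ge\kappa(1+|y|)$ with $\kappa>0$.

**Step 2: the exceptional directions.** Each set $\{\alpha_k=\alpha_l\}$, $k\ne l$, is a line or empty. Let $\mathcal L$ be the finite set of these lines and $V$ the finite set of intersection points of distinct lines of $\mathcal L$. Let $X$ be the finite symmetric set of $\omega\in S^1$ that are perpendicular to the direction of some $L\in\mathcal L$ or to some nonzero point of $V$. As $\{y_1=0\},\{y_2=0\},\{y_1=y_2\}\in\mathcal L$, we have $X\supset X_0$. By (6), $A(\omega,s)=\int_{\mathbb R}F^2(s\omega+t\omega^*)\,dt$.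

**Step 3: the hypotheses of Proposition 8.** Every compact subset of $I=S^1\setminus X$ lies in finitely many compact arcs in $I$, so let $I'\subset I$ be a compact arc. Take $t_0<r$ smaller than half the distance from $0$ to each line of $\mathcal L$ not through $0$. Let $\omega\in I'$ and $|s|\le s_0$ with $s_0$ small. No line of $\mathcal L$ is parallel to $\omega^*$, so each is crossed exactly once, transversally, at a parameter $t$ affine in $s$ with coefficients smooth in $\omega$. The lines through $0$ are crossed at $|t|<t_0$. The others are crossed at $|t|>t_0$, since for $s=0$ the crossing point $t\omega^*$ has $|t|>2t_0$. The crossing parameters of distinct lines not through $0$ are different: for $s=0$ because $\omega$ is not perpendicular to any nonzero point of $V$, hence for small $|s|$ uniformly on $I'$ by compactness. So the order of these crossings is the same for all $(\omega,s)\in I'\times[-s_0,s_0]$. Off the lines of $\mathcal L$ the $\alpha_k$ have different values, so exactly one of them is the maximum, and it is locally constant which one. By connectedness,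 between consecutive crossings in $\{t>t_0\}$ or $\{t<-t_0\}$ one fixed $\alpha_k$ is active for all $(\omega,s)$. Hence $\int_{|t|>t_0}F^2(s\omega+t\omega^*)\,dt$ is a finite sum of integrals of $\alpha_k(s\omega+t\omega^*)^{-2}$ between such end points, $\pm t_0$, or out to $\pm\infty$. On these intervals $\alpha_k\ge\kappa(1+|y|)$, so differentiation under the integral is justified. The sum is $C^2$ in $s\in[-s_0,s_0]$ with uniform bounds.

The part $|t|<t_0$ is covered by Lemma 7 with $\phi=(1+c)^{-2}$, $\phi_k=(1+\ell_k)^{-2}$; these are smooth for $|y|<r<1$, and $\nabla\phi_k(0)=-2\nabla\ell_k$, so $a=-2$, $b=0$. Hence $A_{ss}$ jumps at $s=0$ by $2/p(\omega)$, and $H_{ss}$ jumps by $-2H(\omega,0)^2/p(\omega)$. Hypotheses (i) and (ii) hold, the latter with constant $-2$.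

**Step 4: $h_P^2|_Q$ is not a quadratic form.** Suppose $P$ is IG. By Proposition 8, $q:=h_P^2|_Q$ is a quadratic form, positive definite since $h_P>0$ off $0$. On a small open arc in $S^1\setminus X$, $A(\omega,0)$ is a finite sum of terms
$$\int_{t_k}^{t_{k+1}}(\gamma+\tilde qt)^{-2}dt=\frac{t_{k+1}-t_k}{(\gamma+\tilde qt_k)(\gamma+\tilde qt_{k+1})}\quad\text{or}\quad\int_{t_k}^\infty(\gamma+\tilde qt)^{-2}dt=\frac1{\tilde q\,(\gamma+\tilde qt_k)},$$
and similarly at $-\infty$. Here $\gamma=\alpha_k(0)$ and $\tilde q=\langle\nabla\alpha_k,\omega^*\rangle$ belong to the active $\alpha_k$, and each $t_k$ is $0$ or the crossing parameter $b/\langle m,\omega^*\rangle$ of a line $\{\langle m,y\rangle=b\}$ of $\mathcal L$. As functions of $\omega$ the quantities $\gamma,\tilde q,t_k$ are rational and homogeneous of degrees $0,1,-1$, so all terms are homogeneous of degree $-1$, as is $A_P$. Thus on an open cone of $Q$, $A_P$ is a rational function of $(\omega_1,\omega_2)$, and $q=A_P^{-2}$ is the square of a rational function. Write $q\,g^2=f^2$ with polynomials $f,g\ne0$. Since $\mathbb R[\omega_1,\omega_2]$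 is factorial, every irreducible factor occurs in $q$ with even multiplicity. As $q$ has degree $2$, it is a constant times the square of a linear form, and so it has a nontrivial zero. This contradicts positive definiteness.

*Proof of Theorem 4(b).* For $0\ne u\in\mathbb R^3\times0$ we have $(P\times C)\cap u^\perp=(P\cap u^\perp)\times C$, so $h_{P\times C}(u)=h_P(u)/\lambda_{d-3}(C)$. If $P\times C$ were IG, (3) restricted to $u\in\mathbb R^3$ would read
$$h_P(u)=\lambda_{d-3}(C)\int|\langle u,v'\rangle|\,\rho(dv),$$
where in this proof $v'$ is the projection of $v$ to $\mathbb R^3$. Pushing $\lambda_{d-3}(C)|v'|\rho(dv)$ on $\{v'\ne0\}$ to $S^2$ by $v\mapsto v'/|v'|$ gives (3) for $P$, so $P$ is IG, contradicting (a). The $d$-cube is $[-1,1]^3$ for $d=3$ and $[-1,1]^3\times[-1,1]^{d-3}$ for $d>3$. So it is not IG, and Lemma 2 gives the neighborhood of $\ell_\infty^d$. $\blacksquare$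

## 9. The $C^1$ and the $C^k$ topology

*Proof of Theorem 5(a).* The corner of Section 7 survives smoothing at a very small scale. Openness follows from Lemma 2, since the $C^1$-topology is finer than that of uniform convergence. For density let $N_0\in\mathcal S$. If $N_0^2$ is a quadratic form, first move $N_0$ by a $C^1$-small $t\psi$ inside $\mathcal S$ to a norm for which this fails, as in Step 1 of Section 7. Let $K_0$ be its unit ball and perform Steps 2 and 3 of Section 7 with $c$ replaced by $c_j$. This gives $N_{\varepsilon,j}(x,z)=|z|\,G(x/z)$ with $G=\Phi(g)$ smooth, and $D^2G>0$ everywhere, by (10) on $\operatorname{supp}\chi$ and because $1/F_0$ has positive definite Hessian elsewhere. For $z>0$,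
$$D^2N_{\varepsilon,j}(x,z)[(\xi,\zeta),(\xi,\zeta)]=\tfrac1z\,D^2G(x/z)\big[\xi-\zeta x/z,\ \xi-\zeta x/z\big],$$
which is positive unless $(\xi,\zeta)\in\mathbb R(x,z)$; for $z<0$ use evenness. Near $\{z=0\}\setminus\{0\}$, $N_{\varepsilon,j}=N_0$. So $N_{\varepsilon,j}$ is smooth off $0$, strongly convex, and by Lemma 9 a norm: $N_{\varepsilon,j}\in\mathcal S$. Let $K_{\varepsilon,j}$ be its unit ball. The difference $N_{\varepsilon,j}-N_0=|z|(\Phi(g)-\Phi(g_0))(x/z)$ vanishes off the cone over $\operatorname{supp}\chi$, on which $|z|$ is bounded below on the sphere. As $c_j$ and $\nabla c_j$ are bounded on $\operatorname{supp}\chi$ uniformly in $j$, the $C^1(S^{d-1})$-distance of $N_{\varepsilon,j}$ to $N_0$ is at most $C\varepsilon$ with $C$ independent of $j$. Fix a small $\varepsilon$. Then $K_{\varepsilon,j}\to K_\varepsilon$ as $j\to\infty$, and $K_\varepsilon$ is not IG by Step 4 of Section 7. By Lemma 2, $K_{\varepsilon,j}$ is not IG for large $j$.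

*Proof of Theorem 5(b).* Here we solve (3) for $\rho$ and see that its density depends continuously on the norm in the $C^k$-topology.

**Step 1: the operator that should give the density.** Let $X^s$ be the space of even functions (distributions) in the Sobolev space $H^s(S^{d-1})$. Let $\mathcal R$ be the spherical Radon transform: $(\mathcal Rf)(u)$ is the average of $f$ over $S^{d-1}\cap u^\perp$. On spherical harmonics of even degree $m$ it is multiplication by a number $r_m$ with
$$|r_m|=\frac{\Gamma(\frac{d-1}2)\,\Gamma(\frac{m+1}2)}{\sqrt\pi\,\Gamma(\frac{m+d-1}2)}$$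
(Groemer, *Geometric Applications of Fourier Series and Spherical Harmonics*, Ch. 3). This is nonzero and comparable to $(1+m)^{-(d-2)/2}$. Hence $\mathcal R:X^s\to X^{s+(d-2)/2}$ is an isomorphism for all $s$. Let $\square=\Delta_{S^{d-1}}+(d-1)$ and
$$\Theta(f)=\mathcal R^{-1}\,\square\,\frac1{\mathcal Rf}.$$

**Step 2: $\Theta(f)>0$ for $f$ near $1$.** Let $s=k>(d+3)/2$ and $t=s+(d-2)/2$. As $t>(d-1)/2$, $H^t(S^{d-1})$ is a Banach algebra up to an equivalent norm, and $g\mapsto1/g$ is continuous near $1$ by the Neumann series. So $\Theta$ is continuous near $f=1$ as a composition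
$$X^s\to X^t\to X^t\to X^{t-2}\to X^{s-2}\subset C(S^{d-1}),$$
the last inclusion because $s-2>(d-1)/2$. Since $\mathcal R1=1$, $\Theta(1)=d-1>0$. Hence $\Theta(f)>0$ if $f=\|\cdot\|_K^{-(d-1)}|_{S^{d-1}}$ is close to $1$ in $H^s$, in particular if $\|\cdot\|_K$ is $C^k$-close to $|\cdot|$.

**Step 3: $\square$ turns the cosine transform into $\mathcal R$.** Let $\mathcal C\psi(u)=\int_{S^{d-1}}|\langle u,v\rangle|\psi(v)\,dv$ for continuous $\psi$. We claim
$$\square\,\mathcal C\psi=2|S^{d-2}|\,\mathcal R\psi \tag{11}$$
as distributions on $S^{d-1}$, where $|S^{d-2}|$ is the surface area. Let $\phi\in C_c^\infty(\mathbb R^d\setminus\{0\})$. For $|v|=1$, integrating twice in direction $v$ gives $\int|\langle u,v\rangle|\Delta\phi(u)\,du=2\int_{v^\perp}\phi\,d\lambda_{d-1}$. Hence, with polar coordinates in $v^\perp$ and the symmetry $\int_{S^{d-1}}\int_{S^{d-1}\cap v^\perp}\dots d\theta\,dv=\int_{S^{d-1}}\int_{S^{d-1}\cap\theta^\perp}\dots dv\,d\theta$ of the invariant measure on orthonormal pairs,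
$$\int\mathcal C\psi\,\Delta\phi\,du=2\int_{S^{d-1}}\psi(v)\int_0^\infty r^{d-2}\int_{S^{d-1}\cap v^\perp}\phi(r\theta)\,d\theta\,dr\,dv=2|S^{d-2}|\int_{S^{d-1}}\int_0^\infty r^{d-2}\phi(r\theta)\,(\mathcal R\psi)(\theta)\,dr\,d\theta .$$
Now take $\phi(r\theta)=\alpha(r)b(\theta)$ with $\alpha\in C_c^\infty(0,\infty)$ and $b$ smooth. Then $\Delta\phi=(\alpha''+\frac{d-1}r\alpha')b+\frac{\alpha}{r^2}\Delta_{S^{d-1}}b$. The function $\mathcal C\psi$ is $1$-homogeneous, and integration by parts gives
$$\int_0^\infty r^d\Big(\alpha''+\frac{d-1}r\alpha'\Big)dr=\big(d(d-1)-(d-1)^2\big)\int_0^\infty r^{d-2}\alpha\,dr=(d-1)\int_0^\infty r^{d-2}\alpha\,dr .$$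
So the left side is $\int_0^\infty r^{d-2}\alpha\,dr\cdot\int_{S^{d-1}}\mathcal C\psi\;\square b\,d\theta$, and the right side is $\int_0^\infty r^{d-2}\alpha\,dr\cdot2|S^{d-2}|\int_{S^{d-1}}(\mathcal R\psi)\,b\,d\theta$. This is (11).

**Step 4: conclusion.** By (11) with $\psi=\Theta(f)$ and the definition of $\Theta$,
$$\square\,\mathcal C\Theta(f)=2|S^{d-2}|\,\mathcal R\Theta(f)=2|S^{d-2}|\,\square\,\frac1{\mathcal Rf}.$$
On spherical harmonics of degree $m$, $\square$ has the eigenvalue $-m(m+d-2)+d-1=-(m-1)(m+d-1)$, which vanishes only for $m=1$. So $\square$ is injective on even distributions, and $\mathcal C\Theta(f)=2|S^{d-2}|/\mathcal Rf$. By (1), on $S^{d-1}$ we have $A_K=\frac{|S^{d-2}|}{d-1}\mathcal Rf$, so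
$$h_K=\frac{d-1}{|S^{d-2}|}\cdot\frac1{\mathcal Rf}=\frac{d-1}{2|S^{d-2}|^2}\;\mathcal C\Theta(f).$$
This is (3) with $\rho=\frac{d-1}{2|S^{d-2}|^2}\Theta(f)\,dv\ge0$, first on the sphere and then, by homogeneity, everywhere. By Lemma 1, $K$ is IG. $\blacksquare$
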